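\title{Fibers of maps to totally nonnegative spaces\\ and dual blocks of subword complexes}

\begin{abstract}
Let $U_{\ge 0}=\bigsqcup_{w\in W}U(w)$ be the totally nonnegative part of the unipotent radical of a Borel subgroup in a split real semisimple simply connected group, and for a word $Q=(i_1,\dots,i_d)$ let $f_Q(t)=x_{i_1}(t_1)\cdots x_{i_d}(t_d)$ for $t\in\mathbb R^d_{\ge0}$. We prove the conjecture of Davis, Hersh and Miller that the fiber of $f_Q$ over a point of $U(w)$, stratified by the vanishing of coordinates, is a regular CW complex homeomorphic to the interior dual block complex of the subword complex $\Delta(Q,w)$. The fiber is transverse to the coordinate faces that it meets, so each closed stratum is a compact manifold with corners whose interior is a Euclidean space. Its boundary is a sphere by induction and the theorem of Knutson and Miller on subword complexes, and Brown's collar and Schoenflies theorems then show that it is a ball. We also describe the fiber locally, trivialize $f_Q$ over $U(w)$, and show that the fiber is contractible.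
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Factorization maps and their fibers}

Let $G$ be a semisimple, simply connected algebraic group, split over $\mathbb R$. Fix a split maximal torus $T$ and opposite Borel subgroups $B,B^-$ containing it, and let $U$ be the unipotent radical of $B$; these letters denote groups of real points. Let $W$ be the Weyl group, with simple reflections $s_1,\dots,s_r$ and length function $\ell(\cdot)$, let $e_1,\dots,e_r$ be the Chevalley generators of the Lie algebra of $U$, and put $x_i(t)=\exp(te_i)$ for $t\in\mathbb R$. For $G=SL_n$ the group $U$ consists of the upper unitriangular matrices, and $x_i(t)$ is the identity matrix with an extra entry $t$ in row $i$, column $i+1$. By the theorem of Whitney (type A) and Lusztig (in general), the totally nonnegative part $U_{\ge0}$ of $U$ is the set of all products of elements $x_i(t)$ with $t\ge0$.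

A \emph{word} is a sequence $Q=(i_1,\dots,i_d)$ with entries in $\{1,\dots,r\}$; it is a \emph{reduced word for $w$} if $w=s_{i_1}\cdots s_{i_d}$ and $d=\ell(w)$. The word $Q$ defines the map
\[
f_Q:\mathbb R^d_{\ge0}\to U_{\ge0},\qquad f_Q(t_1,\dots,t_d)=x_{i_1}(t_1)x_{i_2}(t_2)\cdots x_{i_d}(t_d).
\]
For $w\in W$ with a reduced word $\mathbf j$ let $U(w)=f_{\mathbf j}(\mathbb R^{\ell(w)}_{>0})$. We use two facts due to Lusztig:
\begin{enumerate}
\item[(L1)] $U(w)$ does not depend on the choice of the reduced word $\mathbf j$;
\item[(L2)] $U_{\ge0}=\bigsqcup_{w\in W}U(w)$.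
\end{enumerate}

Throughout the paper we fix a word $Q=(i_1,\dots,i_d)$, an element $w\in W$ of length $\ell=\ell(w)$, and a point $p\in U(w)$ in the image of $f_Q$. The object of study is the fiber
\[
X=\{t\in\mathbb R^d_{\ge0}: f_Q(t)=p\},
\]
the space of all ways to write $p$ as a product of nonnegative elementary factors of the shape prescribed by $Q$. It is stratified by the factors that are trivial. Write $[d]=\{1,\dots,d\}$, and for $F\subseteq[d]$ let $F^c=[d]\setminus F$ and
\[
S_F=\{t\in\mathbb R^d: t_j=0\ (j\in F),\ t_j>0\ (j\in F^c)\},\qquad X_F=X\cap S_F .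
\]
Let $Q\setminus F$ be the word $Q$ with the positions in $F$ deleted; its positions are indexed by $F^c$. Since $x_i(0)=1$, the map $f_Q$ on $S_F$ is $f_{Q\setminus F}$ applied to the coordinates in $F^c$.

\subsection{The combinatorial model}

Which strata are nonempty? A product of positive factors $x_i(t)$ can be shortened by the relation $x_i(a)x_i(b)=x_i(a+b)$ and rewritten by (L1). The letters therefore behave like generators satisfying $s_i\ast s_i=s_i$ and the braid relations. This is the \emph{$0$-Hecke monoid}: the set $W$ with the associative product $\ast$ determined by $s_i\ast v=s_iv$ if $\ell(s_iv)>\ell(v)$ and $s_i\ast v=v$ otherwise. The \emph{Demazure product} of $Q$ is $\delta(Q)=s_{i_1}\ast\cdots\ast s_{i_d}$; for a reduced word it is the ordinary product. We shall see that $f_Q(S_F)=U(\delta(Q\setminus F))$, so $X_F\ne\emptyset$ exactly when $\delta(Q\setminus F)=w$ (Corollary~\ref{cor:strata}).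

These sets $F$ are faces of a simplicial complex. The \emph{subword complex} $\Delta(Q,w)$ of Knutson and Miller \cite{KM} has vertex set $[d]$, and $F\subseteq[d]$ is a face if $Q\setminus F$ contains a reduced word for $w$ as a subword. A face $F$, possibly empty, is \emph{interior} if $\delta(Q\setminus F)=w$. For such $F$ the map $f_Q$ sends $S_F$, of dimension $d-|F|$, onto $U(w)$, of dimension $\ell$, so one expects $X_F$ to have dimension
\[
m_F=d-|F|-\ell .
\]
One passes to the boundary of $X_F$ by letting further coordinates tend to $0$, that is, by enlarging $F$. So large faces index small strata, and $X$ should look like a dual of $\Delta(Q,w)$ in which only the interior faces are dualized.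

Dual blocks make this precise. Let $P$ be the poset of faces of $\Delta(Q,w)$, including $\emptyset$, ordered by inclusion, and let $\|P\|$ be its order complex: the simplicial complex whose vertices are the elements of $P$ and whose simplices are the chains. The \emph{dual block} $D(F)$ of a face $F$ is the subcomplex of $\|P\|$ formed by the chains all of whose elements contain $F$. The \emph{open dual block} $D^\circ(F)$ is the union of the open simplices of $\|P\|$ whose chains have minimum $F$. The \emph{interior dual block complex} $\mathcal D(Q,w)$ is the union of the blocks $D(F)$ over the interior faces $F$.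

\subsection{Results}

Davis, Hersh and Miller conjectured (see \cite{slides}) that the strata $X_F$ form a regular CW decomposition of $X$ and that $X$ is homeomorphic to $\mathcal D(Q,w)$ by a homeomorphism that matches $X_F$ with $D^\circ(F)$. We prove this conjecture. We say that $A$ is \emph{a closed $m$-ball with boundary sphere $A'$} if the pair $(A,A')$ is homeomorphic to $(B^m,S^{m-1})$, where $B^0$ is a point and $S^{-1}=\emptyset$. A partition of a compact Hausdorff space into finitely many sets $e$ is a \emph{regular CW decomposition} if each closure $\bar e$ is a closed ball with boundary sphere $\bar e\setminus e$, and $\bar e\setminus e$ is a union of sets of the partition of lower dimension.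

\begin{theorem}\label{thm:main}
Let $Q$, $w$, $p$ and $X$ be as above.
\begin{enumerate}
\item[(a)] For every interior face $F$, the stratum $X_F$ is an open cell of dimension $m_F$. Its closure is $\overline{X_F}=\bigsqcup_{F'\supseteq F}X_{F'}$, the union over the faces $F'\supseteq F$, all of which are interior, and this is a closed $m_F$-ball with boundary sphere $\bigsqcup_{F'\supsetneq F}X_{F'}$. Thus the strata form a regular CW decomposition of $X$.
\item[(b)] There is a homeomorphism $X\to\mathcal D(Q,w)$ carrying $X_F$ onto $D^\circ(F)$ for every interior face $F$. For interior faces $F,F'$ we have $X_{F'}\subseteq\overline{X_F}$ if and only if $F\subseteq F'$.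
\end{enumerate}
\end{theorem}

The method gives more. For an interior face $F$ let
\[
K_F=\{F\setminus E:\ E\subseteq F,\ E \text{ interior}\},
\]
the sets of coordinates in $F$ that can be made positive together without leaving $U(w)$. For $\sigma\subseteq F$ let $\mathbb R^\sigma_{\ge0}\subseteq\mathbb R^F$ be the set of nonnegative vectors with support in $\sigma$.

\begin{theorem}\label{thm:extra}
Let $Q$, $w$, $p$ and $X$ be as above.
\begin{enumerate}
\item[(1)] \emph{Local structure.} Let $t\in X_F$. Then $K_F$ is a simplicial complex, and there is a diffeomorphism from a neighborhood of $t$ in $\mathbb R^d$ onto a neighborhood $\Omega$ of $0$ in $\mathbb R^\ell\times\mathbb R^F\times\mathbb R^{m_F}$, preserving the coordinates $t_j$, $j\in F$, that carries $X$ onto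
\[
\Omega\cap\Bigl(\{0\}\times\bigcup_{\sigma\in K_F}\mathbb R^\sigma_{\ge0}\times\mathbb R^{m_F}\Bigr).
\]
Each $\overline{X_F}$ is a compact smooth manifold with corners, with open corner strata $X_{F'}$, $F'\supseteq F$.
\item[(2)] \emph{Triviality in $p$.} Let $Z=\{t\in\mathbb R^d_{\ge0}:f_Q(t)\in U(w)\}$. There is a homeomorphism $X\times U(w)\to Z$ over $U(w)$ that restricts to diffeomorphisms $X_F\times U(w)\to S_F$ for all interior faces $F$.
\item[(3)] $X$ is contractible. If $\delta(Q)=w$, then $X$ is a closed ball of dimension $d-\ell$. Conversely, if $\dim X=d-\ell$, then $\delta(Q)=w$.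
\end{enumerate}
\end{theorem}

\subsection{The method}

The relations above show quickly that each $X_F$ is a Euclidean space (Section~\ref{sec:open}). The difficulty is to control how $X_F$ is attached to the smaller strata. We recognize $\overline{X_F}$ as a ball from three properties: it is a compact manifold with boundary, its interior is $\mathbb R^{m_F}$, and its boundary is a sphere. Neither of the first two properties can be dropped. The real projective plane is the union of a dense copy of $\mathbb R^2$ and a circle, and a torus with an open disk removed is a compact surface bounded by a circle; neither is a disk. The first property comes from a transversality statement (Section~\ref{sec:local}), which needs coordinates on $U(w)$ that extend smoothly to an open subset of $U$. The third comes from induction: the boundary is glued from smaller balls in the pattern of a subword complex, which is a sphere (Section~\ref{sec:balls}). Section~\ref{sec:extra} proves parts (2) and (3) of Theorem~\ref{thm:extra}.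

\section{Three examples}\label{sec:examples}

\begin{example}[simplex]\label{ex:simplex}
Let $G=SL_2$, $Q=(1,\dots,1)$, $w=s_1$ and $p=x_1(1)$. Then $X=\{t\ge0:t_1+\dots+t_d=1\}$ is a simplex and the strata are its open faces. The faces of $\Delta(Q,s_1)$ are the proper subsets of $[d]$, all interior, and $X_F$ has dimension $d-|F|-1=m_F$.
\end{example}

In the next two examples $G=SL_3$. Denote by $a,b,c$ the entries of $u\in U$ in positions $(1,2)$, $(2,3)$, $(1,3)$. Right multiplication by $x_1(t)$ replaces $(a,b,c)$ by $(a+t,b,c)$, and right multiplication by $x_2(t)$ replaces it by $(a,b+t,c+ta)$.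

\begin{example}[pentagon]\label{ex:pentagon}
Let $Q=(1,2,1,2,1)$, $w=s_1s_2s_1$ and $p=x_1(1)x_2(1)x_1(1)$, which has $(a,b,c)=(2,1,1)$. The equations of $X$ are
\[
t_1+t_3+t_5=2,\qquad t_2+t_4=1,\qquad t_1(t_2+t_4)+t_3t_4=1 .
\]
With $x=t_3$ and $y=t_4$ they give $t_2=1-y$, $t_1=1-xy$ and $t_5=2-t_1-x=1-x(1-y)$. So $X$ is the plane region
\[
0\le y\le1,\qquad x\ge0,\qquad xy\le1,\qquad x(1-y)\le1
\]
shown in Figure~\ref{fig:pentagon}. Its vertices are the strata $X_F$ for $F=\{1,2\}$, $\{2,3\}$, $\{3,4\}$, $\{4,5\}$, $\{1,5\}$. These are the five pairs whose deletion leaves $(1,2,1)$ or $(2,1,2)$, so $\Delta(Q,w)$ is the $5$-cycle $1,2,3,4,5$. The complex $\|P\|=D(\emptyset)$ is the cone over a $10$-cycle, $D(\{1\})$ is the path $\{1,5\},\{1\},\{1,2\}$, and $D(\{1,5\})$ is a point, as Theorem~\ref{thm:main} predicts. The set $X$ is not convex: the midpoint $(\frac32,\frac34)$ of the vertices $(2,\frac12)$ and $(1,1)$ has $xy>1$.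

The main idea of the proof is visible at the vertex $F=\{1,5\}$. On $S_F$ the map $f_Q$ is $f_{(2,1,2)}$, given by $(t_2,t_3,t_4)\mapsto(a,b,c)=(t_3,\,t_2+t_4,\,t_3t_4)$, with Jacobian determinant $-t_3\ne0$. By the implicit function theorem the three equations of $X$ determine $t_2,t_3,t_4$ near the vertex as smooth functions of $t_1$ and $t_5$. So $(t_1,t_5)$ are coordinates on the solution surface, and in them $X$ is the quadrant $t_1,t_5\ge0$. A property of $f_Q$ on the single stratum $S_F$, namely that its derivative is onto, has determined how the neighboring strata of $X$ fit together.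
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.4cm,y=2.8cm]
\draw[thick,fill=gray!15] (0,0) -- (1,0)
  -- plot[domain=0:0.5,variable=\y] ({1/(1-\y)},\y)
  -- plot[domain=0.5:1,variable=\y] ({1/\y},\y) -- (0,1) -- cycle;
\fill (0,0) circle (1.6pt) node[below left] {$\{3,4\}$};
\fill (1,0) circle (1.6pt) node[below right] {$\{4,5\}$};
\fill (2,0.5) circle (1.6pt) node[right] {$\{1,5\}$};
\fill (1,1) circle (1.6pt) node[above right] {$\{1,2\}$};
\fill (0,1) circle (1.6pt) node[above left] {$\{2,3\}$};
\node[below] at (0.5,0) {$t_4=0$};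
\node[above] at (0.5,1) {$t_2=0$};
\node[left] at (0,0.5) {$t_3=0$};
\node[below right] at (1.4,0.28) {$t_5=0$};
\node[above right] at (1.4,0.72) {$t_1=0$};
\node at (0.7,0.5) {$X_\emptyset$};
\end{tikzpicture}
\caption{The fiber of $f_{(1,2,1,2,1)}$ over $x_1(1)x_2(1)x_1(1)\in SL_3$, drawn in the coordinates $(t_3,t_4)$. Each edge is labeled by the coordinate that vanishes on it, each vertex by the set of indices of the two coordinates that vanish there.}
\label{fig:pentagon}
\end{figure}

\begin{example}[triangle with a whisker]\label{ex:whisker}
Let $Q=(1,2,2,1,2)$, $w=s_1s_2$ and $p=x_1(1)x_2(1)$, which has $(a,b,c)=(1,1,1)$. Here $\delta(Q)=s_1s_2s_1\neq w$. We have $a=t_1+t_4$, $b=t_2+t_3+t_5$ and $ab-c=t_4(t_2+t_3)$, so $X$ is defined by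
\[
t_1+t_4=1,\qquad t_2+t_3+t_5=1,\qquad t_4(t_2+t_3)=0 .
\]
It is the union of the triangle $\overline{X_{\{4\}}}$ and the segment $\overline{X_{\{2,3\}}}$, which meet in the point $t=(1,0,0,0,1)$. So $X$ is contractible, but it is not a manifold, and $\dim X=2<d-\ell=3$. At $t$ we have $F=\{2,3,4\}$ and $K_F=\{\emptyset,\{2\},\{3\},\{2,3\},\{4\}\}$, and the local model of Theorem~\ref{thm:extra}(1) is a quadrant with a half-line attached at its corner.
\end{example}

\section{Subword complexes and dual blocks}\label{sec:comb}

Recall that $v\le w$ in Bruhat order if a reduced word for $w$ contains a reduced word for $v$ as a subword. We use the following results of Knutson and Miller, with the convention that the complex $\{\emptyset\}$, which is $\Delta(Q,w)$ when $Q$ is a reduced word for $w$, is the sphere $S^{-1}$.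

\begin{theorem}[{\cite[\S3]{KM}}]\label{thm:KM}
Let $Q$ be a word of length $d$ and $w\in W$.
\begin{enumerate}
\item[(i)] $Q$ contains a reduced word for $w$ if and only if $\delta(Q)\ge w$ \emph{(Lemma 3.4)}.
\item[(ii)] If $\Delta(Q,w)$ is nonempty, it is homeomorphic to a ball or a sphere of dimension $d-\ell(w)-1$. A face lies in the boundary if and only if it is not interior, and $\Delta(Q,w)$ is a sphere if and only if $\delta(Q)=w$ \emph{(Theorem 3.7, Corollary 3.8)}.
\end{enumerate}
\end{theorem}

By (i), $F$ is a face if and only if $\delta(Q\setminus F)\ge w$; in particular every $F$ with $\delta(Q\setminus F)=w$ is an interior face. Also, $\delta$ is monotone: a subword $Q'$ of $Q$ contains a reduced word for $\delta(Q')$, hence so does $Q$, and $\delta(Q')\le\delta(Q)$.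

Recall that the order complex of the poset of nonempty faces of a simplicial complex $\Delta$ is the barycentric subdivision $\mathrm{sd}\,\Delta$. It is homeomorphic to $\Delta$ by a homeomorphism that matches $\mathrm{sd}\,\Delta'$ with $\Delta'$ for every subcomplex $\Delta'$.

\begin{lemma}\label{lem:faces}
Let $F$ be an interior face of $\Delta(Q,w)$.
\begin{enumerate}
\item[(i)] Every face $F'\supseteq F$ is interior, and $K_F$ is a simplicial complex.
\item[(ii)] The map $F'\mapsto F'\setminus F$ is an isomorphism from the poset of faces of $\Delta(Q,w)$ containing $F$ onto the poset of faces of $\Delta(Q\setminus F,w)$.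
\item[(iii)] $D(F)$ is a closed $m_F$-ball with boundary sphere $\bigcup_{F'\supsetneq F}D(F')=\bigsqcup_{F'\supsetneq F}D^\circ(F')$, and the complement of this sphere in $D(F)$ is $D^\circ(F)$.
\end{enumerate}
Moreover, $\mathcal D(Q,w)$ is the order complex of the poset of interior faces.
\end{lemma}

\begin{proof}
(i) By monotonicity, $w\le\delta(Q\setminus F')\le\delta(Q\setminus F)=w$. Now let $\sigma=F\setminus E\in K_F$ and $\tau\subseteq\sigma$. The set $F\setminus\tau$ is a face, as a subset of $F$, and it contains the interior face $E$. So it is interior, and $\tau\in K_F$.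

(ii) Deleting $F'$ from $Q$ is the same as deleting $F'\setminus F$ from $Q\setminus F$.

(iii) The poset of faces containing $F$ has minimum $F$, so $D(F)$ is the cone with apex $F$ over the order complex $L$ of the faces $F'\supsetneq F$. By (ii), $L\cong\mathrm{sd}\,\Delta(Q\setminus F,w)$, and this is a sphere of dimension $d-|F|-\ell-1=m_F-1$ by Theorem~\ref{thm:KM}(ii), because $\delta(Q\setminus F)=w$. The cone over a sphere is a ball whose boundary is the base. Sorting chains by their minimum gives both descriptions of the base $L$, and shows that the open simplices of $D(F)$ outside $L$ are those whose chains have minimum $F$.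

Finally, a chain lies in $D(F)$ for some interior $F$ if and only if its minimum is interior, by (i), and then all its elements are interior.
\end{proof}

\section{Coordinates on $U(w)$ and the open strata}\label{sec:open}

\subsection{A smooth left inverse of $f_{\mathbf j}$}

We want to write $f_Q(t)=p$ as a system of $\ell$ smooth equations on an open subset of $\mathbb R^d$ that contains the points of $X$ on the coordinate walls. The natural equations compare the parameters of $f_Q(t)$ and of $p$ with respect to a reduced word $\mathbf j$ for $w$. But points near $X$ can be mapped outside $U(w)$: in Example~\ref{ex:whisker}, points near $(1,0,0,0,1)$ with $t_2,t_3,t_4>0$ have $ab\ne c$, while $ab=c$ on $U(s_1s_2)$. So we extend the parameters to smooth functions on an open subset of $U$. In $SL_3$ with $\mathbf j=(1,2,1)$ we have $(a,b,c)=(t_1+t_3,\,t_2,\,t_1t_2)$, and the extension is $(c/b,\ b,\ a-c/b)$ on $\{b\ne0\}$. In general, too, the first parameter is a ratio of two matrix coefficients, and the others are found by removing the first factor and repeating.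

\begin{lemma}\label{lem:g}
Let $\mathbf j=(j_1,\dots,j_\ell)$ be a reduced word for $w$. There are an open set $N\subseteq U$ containing $U(w)$ and a smooth map $g:N\to\mathbb R^\ell$ with $g(f_{\mathbf j}(t))=t$ for all $t\in\mathbb R^\ell_{>0}$.
\end{lemma}

We recall what the proof needs from the structure theory. Let $\alpha_i$ and $\alpha_i^\vee$ be the simple roots and coroots, and let $\dot y$ be a representative of $y\in W$ in the normalizer of $T$. For weights write $\nu<\nu'$ if $\nu'-\nu$ is a nonzero sum of positive roots. Let $\rho$ be the sum of the fundamental weights, so $\langle\rho,\beta^\vee\rangle>0$ for every positive coroot $\beta^\vee$. Since $G$ is simply connected and split, it has an irreducible real representation $V=\bigoplus_\nu V_\nu$ with lowest weight $-\rho$. The space $V_{-\rho}$ is a line $\mathbb Rv_-$, and every other weight is $>-\rho$. We have $\dot yV_\nu=V_{y\nu}$ and $e_iV_\nu\subseteq V_{\nu+\alpha_i}$. An element of $B^-$ sends $v\in V_\nu$ to a nonzero multiple of $v$ plus components of weights $<\nu$. Finally, if $\ell(s_iy)>\ell(y)$, then $y^{-1}\alpha_i$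 is a positive root and $B^-\dot s_iB^-\dot yB^-=B^-\dot s_i\dot yB^-$.

\begin{proof}[Proof of Lemma~\ref{lem:g}]
\emph{Step 1: $U(y)\subseteq B^-\dot yB^-$ for all $y\in W$.} For $t\neq0$,
\[
\begin{pmatrix}1&t\\0&1\end{pmatrix}=\begin{pmatrix}1&0\\t^{-1}&1\end{pmatrix}\begin{pmatrix}0&t\\-t^{-1}&0\end{pmatrix}\begin{pmatrix}1&0\\t^{-1}&1\end{pmatrix},
\]
and applying the homomorphism $SL_2\to G$ attached to $\alpha_i$ gives $x_i(t)\in B^-\dot s_iB^-$. If $y=s_iy'$ with $\ell(y)>\ell(y')$, then $U(y)=\{x_i(t)u':t>0,\ u'\in U(y')\}$, and the claim follows by induction on $\ell(y)$ from the product formula for double cosets.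

\emph{Step 2: the first parameter.} Let $\ell\ge1$, $i=j_1$ and $w=s_iw'$ with $\ell(w')=\ell-1$. Put $\lambda=-w'\rho$ and $v=\dot w'v_-\in V_\lambda$. Let $u'\in U(w')$ and write $u'=b_1\dot w'b_2$ with $b_1,b_2\in B^-$. Since $b_2v_-$ is a nonzero multiple of $v_-$,
\[
u'v_-=\kappa v+(\text{components of weights}<\lambda),\qquad \kappa\ne0 .
\]
Consider the weights $\lambda+k\alpha_i$, $k\in\mathbb Z$. For $k>0$ the component of $u'v_-$ in weight $\lambda+k\alpha_i$ is zero, since this weight is not $<\lambda$. For $k<0$, $\lambda+k\alpha_i$ is not a weight of $V$, since $w'^{-1}$ maps it to $-\rho+kw'^{-1}\alpha_i<-\rho$. So $\kappa v$ is the only component of $u'v_-$ with weight in $\lambda+\mathbb Z\alpha_i$. As $x_i(t)$ acts by $\sum_k\frac{t^k}{k!}e_i^k$, the component of $x_i(t)u'v_-$ in weight $\lambda+k\alpha_i$ is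
\[
\kappa\,\frac{t^k}{k!}\,e_i^kv\qquad(k\ge0).
\]
The unknown constant $\kappa$ cancels in the ratio of two consecutive components, provided they are nonzero. Let $n=\langle w'\rho,\alpha_i^\vee\rangle=\langle\rho,w'^{-1}\alpha_i^\vee\rangle\ge1$. Since $\lambda-\alpha_i$ is not a weight, $v$ is a lowest weight vector of weight $-n$ for the $\mathfrak{sl}_2$ attached to $\alpha_i$. It generates the irreducible module of dimension $n+1$, so $e_i^nv\ne0$ and $e_i^{n-1}v\ne0$. Choose linear functionals $\varphi,\varphi'$ on $V$ that vanish on all weight spaces other than $V_{\lambda+n\alpha_i}$ and $V_{\lambda+(n-1)\alpha_i}$, respectively, with $\varphi(e_i^nv)=\varphi'(e_i^{n-1}v)=1$. The function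
\[
\tau(u)=n\,\frac{\varphi(uv_-)}{\varphi'(uv_-)}
\]
is smooth on the open set $N_0=\{u\in U:\varphi'(uv_-)\ne0\}$. For $u=x_i(t)u'$ with $t>0$ and $u'\in U(w')$ we have $\varphi'(uv_-)=\kappa t^{n-1}/(n-1)!\ne0$ and $\varphi(uv_-)=\kappa t^n/n!$. So $U(w)\subseteq N_0$ and $\tau(x_i(t)u')=t$.

\emph{Step 3: induction on $\ell$.} For $\ell=0$ take $N=U$. For $\ell\ge1$ let $N',g'$ be given for $\mathbf j'=(j_2,\dots,j_\ell)$, and set
\[
N=\{u\in N_0:\ x_i(-\tau(u))u\in N'\},\qquad g(u)=\bigl(\tau(u),\ g'(x_i(-\tau(u))u)\bigr).
\]
The set $N$ is open and $g$ is smooth. If $u=f_{\mathbf j}(t)$ with $t\in\mathbb R^\ell_{>0}$, then $\tau(u)=t_1$ and $x_i(-\tau(u))u=f_{\mathbf j'}(t_2,\dots,t_\ell)\in N'$. Hence $u\in N$ and $g(u)=t$.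
\end{proof}

For each reduced word $\mathbf j$ fix such a map and call it $g_{\mathbf j}$.

\begin{corollary}\label{cor:transition}
Let $\mathbf j,\mathbf k$ be reduced words for $w$.
\begin{enumerate}
\item[(i)] $U(w)$ is an embedded submanifold of $U$, and $f_{\mathbf j}:\mathbb R^\ell_{>0}\to U(w)$ is a diffeomorphism with inverse $g_{\mathbf j}|_{U(w)}$.
\item[(ii)] $\theta=g_{\mathbf k}\circ f_{\mathbf j}$ is a diffeomorphism of $\mathbb R^\ell_{>0}$ with $f_{\mathbf k}\circ\theta=f_{\mathbf j}$.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) The map $f_{\mathbf j}$ has the smooth left inverse $g_{\mathbf j}$, defined on an open set containing its image. So it is an injective immersion whose inverse is continuous, that is, an embedding. (ii) By (L1), $f_{\mathbf j}$ and $f_{\mathbf k}$ have the same image $U(w)$, and by (i), $\theta=f_{\mathbf k}^{-1}\circ f_{\mathbf j}$.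
\end{proof}

\subsection{The open strata are Euclidean spaces}

A word that is not reduced can be rewritten so that two equal letters become adjacent; merging them splits off one free parameter.

\begin{proposition}\label{prop:open}
Let $Q$ be a word of length $d$ with $\delta(Q)=w$, and let $\mathbf j$ be a reduced word for $w$. There is a diffeomorphism $\Psi:\mathbb R^d_{>0}\to\mathbb R^\ell_{>0}\times\mathbb R^{d-\ell}$ with $f_Q=f_{\mathbf j}\circ\mathrm{pr}_1\circ\Psi$ on $\mathbb R^d_{>0}$.
\end{proposition}

\begin{proof}
We use induction on $d$. If $Q$ is reduced, it is a reduced word for $\delta(Q)=w$, and $\Psi=g_{\mathbf j}\circ f_Q$ works by Corollary~\ref{cor:transition}(ii). Otherwise let $k<d$ be maximal such that $(i_1,\dots,i_k)$ is reduced, let $v=s_{i_1}\cdots s_{i_k}$ and $i=i_{k+1}$. Then $\ell(vs_i)=k-1$, so $v$ has a reduced word $\mathbf k$ ending in $i$. Apply the diffeomorphism $g_{\mathbf k}\circ f_{(i_1,\dots,i_k)}$ of $\mathbb R^k_{>0}$ to the first $k$ parameters. This replaces $Q$ by the word $(\mathbf k,i,i_{k+2},\dots,i_d)$, which has the letter $i$ in positions $k$ and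 $k+1$. To the two corresponding parameters apply
\[
\mathbb R^2_{>0}\to\mathbb R_{>0}\times\mathbb R,\qquad (a,b)\mapsto(s,\eta)=(a+b,\ \log(a/b)),
\]
a diffeomorphism with inverse $(s,\eta)\mapsto\bigl(se^\eta/(1+e^\eta),\ s/(1+e^\eta)\bigr)$. Since $x_i(a)x_i(b)=x_i(s)$, we obtain a diffeomorphism $\Theta:\mathbb R^d_{>0}\to\mathbb R^{d-1}_{>0}\times\mathbb R$ with $f_Q=f_{Q_1}\circ\mathrm{pr}_1\circ\Theta$, where $Q_1=(\mathbf k,i_{k+2},\dots,i_d)$. Let $v''=\delta(i_{k+2},\dots,i_d)$. Since $\mathbf k$ ends in $i$, we have $v=v'\ast s_i$ for some $v'$, so $v\ast s_i=v$, and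
\[
\delta(Q_1)=v\ast v''=v\ast s_i\ast v''=\delta(Q)=w .
\]
With $\Psi_1$ given for $Q_1$ by induction, put $\Psi=(\Psi_1\times\mathrm{id}_{\mathbb R})\circ\Theta$.
\end{proof}

We return to the fixed data $Q,w,p$, with no assumption on $\delta(Q)$. Fix a reduced word $\mathbf j$ for $w$, with $N$ and $g=g_{\mathbf j}$ as in Lemma~\ref{lem:g}. The formula for $f_Q$ defines a smooth map $\mathbb R^d\to U$, again denoted $f_Q$. Put
\[
O=f_Q^{-1}(N),\qquad \Gamma=g\circ f_Q:O\to\mathbb R^\ell,\qquad q=g(p)\in\mathbb R^\ell_{>0}.
\]
The set $O$ is open in $\mathbb R^d$ and $\Gamma$ is smooth.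

\begin{corollary}\label{cor:strata}
Let $F\subseteq[d]$.
\begin{enumerate}
\item[(i)] $f_Q(S_F)=U(\delta(Q\setminus F))$. Hence $X_F\ne\emptyset$ if and only if $F$ is an interior face.
\item[(ii)] Let $F$ be interior. Then $S_F\subseteq O$, $\Gamma(S_F)\subseteq\mathbb R^\ell_{>0}$ and $f_Q=f_{\mathbf j}\circ\Gamma$ on $S_F$. For every $t\in S_F$ the derivative $d\Gamma_t$ maps the subspace $\mathbb R^{F^c}$ onto $\mathbb R^\ell$. The stratum $X_F$ equals $S_F\cap\Gamma^{-1}(q)$, and it is a submanifold of $S_F$ diffeomorphic to $\mathbb R^{m_F}$.
\end{enumerate}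
\end{corollary}

\begin{proof}
Apply Proposition~\ref{prop:open} to $Q\setminus F$, identifying $S_F$ with $\mathbb R^{F^c}_{>0}$. This gives the first claim of (i), and the second follows because the sets $U(\cdot)$ are disjoint by (L2). For $F$ interior, $f_Q=f_{\mathbf j}\circ\mathrm{pr}_1\circ\Psi$ on $S_F$, so $\Gamma|_{S_F}=\mathrm{pr}_1\circ\Psi$. This map is a submersion into $\mathbb R^\ell_{>0}$, and the tangent space of $S_F$ is $\mathbb R^{F^c}$. Since $f_{\mathbf j}$ is injective on $\mathbb R^\ell_{>0}$ and $f_{\mathbf j}(q)=p$, a point $t\in S_F$ lies in $X$ if and only if $\Gamma(t)=q$. So $\Psi$ carries $X_F$ onto $\{q\}\times\mathbb R^{m_F}$.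
\end{proof}

Since the $S_F$ partition $\mathbb R^d_{\ge0}$, the corollary describes $X$ completely:
\begin{equation}\label{eq:X}
X=\bigsqcup_{E\text{ interior}}\bigl(S_E\cap\Gamma^{-1}(q)\bigr).
\end{equation}
The restriction to interior $E$ is needed. In Example~\ref{ex:whisker} one may take $g=(a,b)$ on $N=U$. Then $\Gamma^{-1}(q)\cap\mathbb R^5_{\ge0}$ is the prism $\{t_1+t_4=1,\ t_2+t_3+t_5=1\}$, and $X$ is the union of one triangular end and one edge of the prism.

\subsection{Compactness}

\begin{lemma}\label{lem:proper}
For every compact set $C\subseteq U$, the set $\{t\in\mathbb R^d_{\ge0}:f_Q(t)\in C\}$ is compact. In particular, $X$ is compact.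
\end{lemma}

\begin{proof}
For each $i$ there is a continuous homomorphism $\chi_i:U\to\mathbb R$ with $\chi_i(x_i(t))=t$ and $\chi_i(x_k(t))=0$ for $k\ne i$: it is the $i$-th coordinate on $U/[U,U]\cong\mathbb R^r$, and the entry in position $(i,i+1)$ for $SL_n$. If $f_Q(t)=u$, then $\sum_{j:\,i_j=i}t_j=\chi_i(u)$. For $t\ge0$ and $u\in C$ this gives $0\le t_j\le\max_C\chi_{i_j}$. So the set is bounded, and it is closed by continuity.
\end{proof}

\section{Local structure of the fiber}\label{sec:local}

The diffeomorphism $\Psi$ says nothing about the closure of a stratum. It involves $\log(a/b)$ and changes of reduced word such as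
\[
x_1(t_1)x_2(t_2)x_1(t_3)=x_2\Bigl(\frac{t_2t_3}{t_1+t_3}\Bigr)x_1(t_1+t_3)\,x_2\Bigl(\frac{t_1t_2}{t_1+t_3}\Bigr)
\]
in $SL_3$, which degenerate on the walls. The map $\Gamma$, however, is a single smooth map on an open subset of $\mathbb R^d$ that contains all the interior $S_F$, and it is a submersion along each of them. As in Example~\ref{ex:pentagon}, this is enough.

\begin{proposition}\label{prop:chart}
Let $F$ be interior and $t\in X_F$. There is a diffeomorphism $\psi$ from a neighborhood $O_t$ of $t$ in $\mathbb R^d$ onto a neighborhood $\Omega$ of $0$ in $\mathbb R^\ell\times\mathbb R^F\times\mathbb R^{m_F}$, whose component in $\mathbb R^F$ is $t'\mapsto(t'_j)_{j\in F}$, such that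
\[
\psi(X\cap O_t)=\{(0,y,z)\in\Omega:\ y\ge0,\ \operatorname{supp}y\in K_F\}.
\]
A point $(0,y,z)$ of this set corresponds to a point of $X_E$ with $E=F\setminus\operatorname{supp}y$.
\end{proposition}

\begin{proof}
Consider $\psi_0:O\to\mathbb R^\ell\times\mathbb R^F$, $\psi_0(t')=(\Gamma(t')-q,\ (t'_j)_{j\in F})$, which vanishes at $t$. Its derivative at $t$ is onto: given $(\zeta,\eta)\in\mathbb R^\ell\times\mathbb R^F$, Corollary~\ref{cor:strata}(ii) provides $\eta'\in\mathbb R^{F^c}$ with $d\Gamma_t(\eta')=\zeta-d\Gamma_t(\eta)$, and then $\eta+\eta'\mapsto(\zeta,\eta)$. The kernel has dimension $d-\ell-|F|=m_F$. Choose $m_F$ affine functions that vanish at $t$ and whose linear parts restrict to a basis of the dual of this kernel, and append them to $\psi_0$ to get $\psi$. Then $d\psi_t$ is invertible, and the inverse function theorem gives $O_t$ and $\Omega$. Shrink $O_t$ so that $t'_j>0$ for all $t'\in O_t$ and $j\in F^c$.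

Let $t'\in O_t$ with $\psi(t')=(\zeta,y,z)$. Then $t'\ge0$ if and only if $y\ge0$, and in that case $t'\in S_E$ with $E=F\setminus\operatorname{supp}y$. By \eqref{eq:X}, $t'\in X$ if and only if $y\ge0$, $\zeta=0$ and $E$ is interior; the last condition says that $\operatorname{supp}y\in K_F$.
\end{proof}

Since $K_F$ is closed under taking subsets, $\{y\ge0:\operatorname{supp}y\in K_F\}=\bigcup_{\sigma\in K_F}\mathbb R^\sigma_{\ge0}$. This proves the first assertion of Theorem~\ref{thm:extra}(1).

For an interior face $F$ let $X^F=\{t\in X:t_j=0\text{ for }j\in F\}$. By Corollary~\ref{cor:strata}(i) and Lemma~\ref{lem:faces}(i), $X^F=\bigsqcup_{F'\supseteq F}X_{F'}$, the union over all faces $F'\supseteq F$, and each of these strata is nonempty.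

\begin{corollary}\label{cor:closure}
For interior faces $F,F'$ we have $\overline{X_F}=X^F$, and $X_{F'}\subseteq\overline{X_F}$ if and only if $F\subseteq F'$.
\end{corollary}

\begin{proof}
The set $X^F$ is closed and contains $X_F$. Conversely, let $t\in X_{F'}$ with $F'\supseteq F$, and take the chart $\psi$ at $t$. Let $y\in\mathbb R^{F'}$ be the indicator vector of $F'\setminus F\in K_{F'}$. For small $\varepsilon>0$ the point $\psi^{-1}(0,\varepsilon y,0)$ lies in $X_F$, and it tends to $t$ as $\varepsilon\to0$. So $\overline{X_F}=X^F$. If $F\not\subseteq F'$, a coordinate $t_j$ with $j\in F\setminus F'$ vanishes on $X^F$ and is positive on the nonempty set $X_{F'}$.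
\end{proof}

\subsection*{Reduction to $\delta(Q)=w$}
Dropping the coordinates in $F$ identifies $\overline{X_F}=X^F$ with the fiber over $p$ for the word $Q\setminus F$, and $X_{F'}$ with the stratum indexed by the face $F'\setminus F$ of $\Delta(Q\setminus F,w)$. Since $\delta(Q\setminus F)=w$, every statement about closed strata reduces to a statement about the whole fiber of a word with Demazure product $w$.

We call $M\subseteq\mathbb R^d$ a \emph{smooth $m$-manifold with corners} if every point of $M$ has a neighborhood in $\mathbb R^d$ with a diffeomorphism onto a neighborhood $\Omega$ of $0$ in $\mathbb R^d$ that sends the point to $0$ and $M$ to $\Omega\cap(\{0\}\times\mathbb R^k_{\ge0}\times\mathbb R^{m-k})$. The number $k$ is the \emph{depth} of the point, and the \emph{open corner strata} are the connected components of the sets of points of given depth.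

\begin{proposition}\label{prop:corners}
Suppose $\delta(Q)=w$ and let $m=d-\ell$. Then $X$ is a compact smooth $m$-manifold with corners whose open corner strata are the $X_F$. It is a compact topological $m$-manifold with boundary $\partial X=X\setminus X_\emptyset$ and interior $X_\emptyset\cong\mathbb R^m$.
\end{proposition}

\begin{proof}
The empty face is interior, so all faces are interior by Lemma~\ref{lem:faces}(i). For a face $F$ every subset $E\subseteq F$ is a face, hence interior, so $K_F$ consists of all subsets of $F$. The local model at $t\in X_F$ is therefore $\mathbb R^F_{\ge0}\times\mathbb R^{m_F}$, with $|F|+m_F=m$, and $t$ has depth $|F|$. The points of depth $k$ form the union of the $X_F$ with $|F|=k$. Each such $X_F$ is connected, and it is open in this union, because a point of $X$ in the chart at $t\in X_F$ lies in some $X_E$ with $E\subseteq F$, and $|E|=k$ forces $E=F$. So the $X_F$ are the components.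

For $k\ge1$ the map $y\mapsto(\min_jy_j,\ y_2-y_1,\dots,y_k-y_1)$ is a homeomorphism $\mathbb R^k_{\ge0}\to\mathbb R_{\ge0}\times\mathbb R^{k-1}$: the differences determine $y$ up to adding a multiple of $(1,\dots,1)$, and the minimum fixes the multiple. It carries the points with a zero coordinate onto $\{0\}\times\mathbb R^{k-1}$. So $X$ is locally a half-space near each point outside $X_\emptyset$, and these points are boundary points. Compactness is Lemma~\ref{lem:proper}, and $X_\emptyset\cong\mathbb R^m$ is Corollary~\ref{cor:strata}(ii).
\end{proof}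

By the reduction above, Proposition~\ref{prop:corners} applies to each $\overline{X_F}$ for arbitrary $Q$, which completes the proof of Theorem~\ref{thm:extra}(1). Example~\ref{ex:whisker} shows that the proposition fails without the hypothesis $\delta(Q)=w$.

\section{The closed strata are balls}\label{sec:balls}

\subsection{Recognizing a ball}

We use two theorems of M.~Brown. A \emph{collar} of the boundary of a manifold $M$ is an open embedding $c:\partial M\times[0,1)\to M$ with $c(x,0)=x$. A sphere $\Sigma\subseteq S^m$ of dimension $m-1$ is \emph{bicollared} if there is an open embedding $\Sigma\times(0,1)\to S^m$ with $(x,\frac12)\mapsto x$.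
\begin{itemize}
\item \emph{Collar theorem} \cite{Br62}. The boundary of a compact topological manifold with boundary has a collar.
\item \emph{Schoenflies theorem} \cite{Br60}. If $\Sigma\subseteq S^m$ is a bicollared $(m-1)$-sphere, the closure of each of the two components of $S^m\setminus\Sigma$ is a closed $m$-ball with boundary sphere $\Sigma$.
\end{itemize}
For $m=1$ the second statement says only that two points cut a circle into two arcs.

\begin{lemma}\label{lem:ball}
Let $m\ge1$ and let $M$ be a compact topological $m$-manifold with boundary such that $\partial M\cong S^{m-1}$ and $M\setminus\partial M\cong\mathbb R^m$. Then $M$ is a closed $m$-ball with boundary sphere $\partial M$.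
\end{lemma}

The sphere $\partial M$ does not lie in the Euclidean space $M\setminus\partial M$, so the Schoenflies theorem does not apply to it. The collar pushes it inside and supplies the bicollar.

\begin{proof}
Regard $M^\circ=M\setminus\partial M$ as the open subset $\mathbb R^m$ of $S^m=\mathbb R^m\cup\{\infty\}$. Let $c$ be a collar and $\Sigma=c(\partial M\times\{\frac12\})$. The set $c(\partial M\times(0,1))$ is open in $M^\circ$, hence in $S^m$, so $\Sigma$ is a bicollared $(m-1)$-sphere. Let
\[
M_0=M\setminus c\bigl(\partial M\times[0,\tfrac12)\bigr),\qquad M_0\setminus\Sigma=M\setminus c\bigl(\partial M\times[0,\tfrac12]\bigr).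
\]
The set $M_0$ is closed in $M$, hence compact, and it lies in $M^\circ$. We claim that $M_0\setminus\Sigma$ is a component of $S^m\setminus\Sigma$. It is closed in $S^m\setminus\Sigma$ because $M_0$ is compact. It is open in $M^\circ$, hence in $S^m$, because $c(\partial M\times[0,\frac12])$ is compact. So it is a union of components. It contains the points $c(x,\frac34)$ and does not contain $\infty$, and there are exactly two components; this proves the claim. The closure of $M_0\setminus\Sigma$ is $M_0$, since $M_0$ is closed and $c(x,\frac12)=\lim_{\varepsilon\to0^+}c(x,\frac12+\varepsilon)$. By the Schoenflies theorem there is a homeomorphism $h:M_0\to B^m$ with $h(\Sigma)=S^{m-1}$.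

Extend $h$ to $M$ by $h(c(x,s))=(\frac32-s)\,h(c(x,\frac12))$ for $0\le s\le\frac12$. The compact sets $M_0$ and $c(\partial M\times[0,\frac12])$ cover $M$ and meet in $\Sigma$, where the two formulas agree. The second set is mapped bijectively onto the shell of radii between $1$ and $\frac32$. So $h$ is a continuous bijection from the compact space $M$ onto the ball of radius $\frac32$, hence a homeomorphism, and it maps $\partial M$ onto the sphere of radius $\frac32$.
\end{proof}

\subsection{Gluing}

It remains to identify $\partial X$. Once the strata of a closed union are known to have balls as closures, the union is determined by its closure poset. The next lemma makes the comparison with dual blocks; it is used once for the boundary in the induction and once for all of $X$.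

\begin{lemma}\label{lem:glue}
Let $\mathcal F$ be a set of interior faces of $\Delta(Q,w)$ that contains, with each $F$, every face $F'\supseteq F$. Assume that for each $F\in\mathcal F$ the set $\overline{X_F}$ is a closed $m_F$-ball with boundary sphere $\bigsqcup_{F'\supsetneq F}X_{F'}$. Then there is a homeomorphism $\bigcup_{F\in\mathcal F}\overline{X_F}\to\bigcup_{F\in\mathcal F}D(F)$ carrying $X_F$ onto $D^\circ(F)$ for each $F\in\mathcal F$.
\end{lemma}

\begin{proof}
List $\mathcal F=\{F_1,\dots,F_s\}$ with $|F_1|\ge|F_2|\ge\cdots$, and put $A_k=\bigsqcup_{i\le k}X_{F_i}$ and $E_k=\bigsqcup_{i\le k}D^\circ(F_i)$. Every face $F'\supsetneq F_i$ lies in $\mathcal F$ and occurs before $F_i$. By Corollary~\ref{cor:closure} and Lemma~\ref{lem:faces}(iii), $A_k=\bigcup_{i\le k}\overline{X_{F_i}}$ and $E_k=\bigcup_{i\le k}D(F_i)$, so both sets are compact. We construct, by induction on $k$, homeomorphisms $h_k:A_k\to E_k$ with $h_k(X_{F_i})=D^\circ(F_i)$, starting from $A_0=E_0=\emptyset$.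

Let $F=F_{k+1}$. Then
\[
A_k\cap\overline{X_F}=\bigsqcup_{F'\supsetneq F}X_{F'},\qquad E_k\cap D(F)=\bigsqcup_{F'\supsetneq F}D^\circ(F').
\]
These are the boundary spheres of the $m_F$-balls $\overline{X_F}$ and $D(F)$, and $h_k$ maps the first homeomorphically onto the second. A homeomorphism $h$ of $S^{m-1}$ extends to the homeomorphism $\lambda x\mapsto\lambda h(x)$ ($0\le\lambda\le1$, $x\in S^{m-1}$) of $B^m$. So the restriction of $h_k$ extends to a homeomorphism $\overline{X_F}\to D(F)$, which maps $X_F$ onto $D^\circ(F)$. Together with $h_k$ it defines a bijection $h_{k+1}:A_{k+1}\to E_{k+1}$. This map is continuous because $A_k$ and $\overline{X_F}$ are closed, and a continuous bijection from a compact space to a Hausdorff space is a homeomorphism.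
\end{proof}

\subsection{The induction}

\begin{proposition}\label{prop:ball}
If $\delta(Q)=w$, then $X$ is a closed ball of dimension $m=d-\ell$ with boundary sphere $X\setminus X_\emptyset$.
\end{proposition}

\begin{proof}
We use induction on $m$, for all words with Demazure product $w$. If $m=0$, the only face is $\emptyset$, since $Q\setminus F$ must have at least $\ell$ letters, and $X=X_\emptyset\cong\mathbb R^0$ is a point. Let $m\ge1$. All faces are interior. For a nonempty face $F$, the set $\overline{X_F}$ is the fiber for the word $Q\setminus F$, which has Demazure product $w$ and $m_F=m-|F|<m$. By induction it is a closed $m_F$-ball with boundary sphere $\bigsqcup_{F'\supsetneq F}X_{F'}$. Lemma~\ref{lem:glue}, applied to the set of all nonempty faces, gives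
\[
X\setminus X_\emptyset=\bigcup_{F\ne\emptyset}\overline{X_F}\ \cong\ \bigcup_{F\ne\emptyset}D(F),
\]
and the right side is a sphere of dimension $m-1$ by Lemma~\ref{lem:faces}(iii) for the interior face $\emptyset$; this is where the theorem of Knutson and Miller enters. By Proposition~\ref{prop:corners}, $X$ satisfies the hypotheses of Lemma~\ref{lem:ball}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $F$ be an interior face. By Corollary~\ref{cor:strata}(ii), $X_F\cong\mathbb R^{m_F}$. The description of $\overline{X_F}$ and of the closure order is Corollary~\ref{cor:closure} with Lemma~\ref{lem:faces}(i). Proposition~\ref{prop:ball} for the word $Q\setminus F$ shows that $\overline{X_F}$ is a closed $m_F$-ball with boundary sphere $\bigsqcup_{F'\supsetneq F}X_{F'}$, a union of strata of dimensions $m_{F'}<m_F$. There are finitely many strata and $X$ is compact Hausdorff, so this is a regular CW decomposition, and (a) holds. The set of all interior faces satisfies the hypotheses of Lemma~\ref{lem:glue} by Lemma~\ref{lem:faces}(i) and part (a). The lemma gives the homeomorphism $X\to\mathcal D(Q,w)$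 of part (b).
\end{proof}

\section{Triviality over $U(w)$ and contractibility}\label{sec:extra}

\subsection{Proof of Theorem~\ref{thm:extra}(2)}

By Corollary~\ref{cor:strata} and (L2), $Z$ is the disjoint union of the $S_F$ with $F$ interior, $Z\subseteq O$, $\Gamma(Z)\subseteq\mathbb R^\ell_{>0}$, and $f_Q=f_{\mathbf j}\circ\Gamma$ on $Z$. We move the fibers of $\Gamma$ by flows. On the base $\mathbb R^\ell_{>0}$, with coordinates $\gamma_k$, the vector field $\sum_ky_k\gamma_k\,\partial/\partial\gamma_k$ with $y\in\mathbb R^\ell$ has the flow $\gamma_k\mapsto e^{sy_k}\gamma_k$, and each point is reached from $q$ at time $1$ for exactly one $y$. We lift these fields to a neighborhood of $Z$. To preserve all strata at once, the lift should be tangent to every coordinate hyperplane, so we seek it in the form $\sum_ja_jt_j\partial_j$ with smooth $a_j$, where $\partial_j=\partial/\partial t_j$.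

\emph{The lift.} For $t\in O$ define the linear map $A_t:\mathbb R^d\to\mathbb R^\ell$ by $A_t(a)=d\Gamma_t\bigl(\sum_ja_jt_j\partial_j\bigr)$. If $t\in S_F\subseteq Z$, the vectors $\sum_ja_jt_j\partial_j$ fill $\mathbb R^{F^c}$, so $A_t$ is onto by Corollary~\ref{cor:strata}(ii). Hence $O'=\{t\in O:A_t\text{ is onto}\}$ is an open neighborhood of $Z$, and $A_tA_t^T$ is invertible for $t\in O'$. For $y\in\mathbb R^\ell$ and $t\in O'$ put
\[
a(t,y)=A_t^T(A_tA_t^T)^{-1}\bigl(y_k\Gamma_k(t)\bigr)_{k=1}^\ell,\qquad \xi_y(t)=\sum_ja_j(t,y)\,t_j\,\partial_j .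
\]
This vector field on $O'$ is smooth in $(t,y)$, and $d\Gamma_t(\xi_y(t))=A_ta(t,y)=(y_k\Gamma_k(t))_k$.

\emph{Completeness on $Z$.} Let $\beta$ be a maximal integral curve of $\xi_y$ with $\beta(0)\in S_F\subseteq Z$. From $\dot\beta_j=a_j(\beta,y)\beta_j$ and $\frac{d}{ds}\Gamma_k(\beta)=y_k\Gamma_k(\beta)$ we get
\[
\beta_j(s)=\beta_j(0)\exp\int_0^sa_j(\beta(s'),y)\,ds',\qquad \Gamma_k(\beta(s))=e^{sy_k}\Gamma_k(\beta(0)).
\]
The first formula shows that $\beta$ stays in $S_F$. The second shows that, for $s$ in a bounded interval, $\Gamma(\beta(s))$ stays in a compact set $C\subseteq\mathbb R^\ell_{>0}$. Then $\beta(s)$ stays in $\{t\ge0:f_Q(t)\in f_{\mathbf j}(C)\}$, which is compact by Lemma~\ref{lem:proper} and contained in $Z\subseteq O'$. A maximal integral curve with a finite end time leaves every compact subset of $O'$, so $\beta$ is defined for all $s\in\mathbb R$. Let $\phi^y_s$ be the flow of $\xi_y$. By smooth dependence on initial values and parameters, $(s,t,y)\mapsto\phi^y_s(t)$ is smooth on an open subset of $\mathbb R\times O'\times\mathbb R^\ell$ containing $\mathbb R\times Z\times\mathbb R^\ell$.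

\emph{The trivialization.} Define $\Phi:X\times\mathbb R^\ell\to Z$ by $\Phi(t,y)=\phi^y_1(t)$. It maps $X_F\times\mathbb R^\ell$ into $S_F$, and $\Gamma_k(\Phi(t,y))=e^{y_k}q_k$. For $z\in Z$ put $y_k(z)=\log(\Gamma_k(z)/q_k)$ and $\pi(z)=\phi^{y(z)}_{-1}(z)$. If $z\in S_F$, then $\pi(z)\in S_F$ and $\Gamma_k(\pi(z))=e^{-y_k(z)}\Gamma_k(z)=q_k$, so $\pi(z)\in X_F$ by \eqref{eq:X}. We have $\Phi(\pi(z),y(z))=z$. Conversely, for $z=\Phi(t,y)$ we have $y(z)=y$, and so $\pi(z)=t$. Thus $z\mapsto(\pi(z),y(z))$ is the inverse of $\Phi$. Both maps are restrictions of smooth maps on open sets, so $\Phi$ is a homeomorphism and restricts to diffeomorphisms $X_F\times\mathbb R^\ell\to S_F$. Finally, by Corollary~\ref{cor:transition}(i) the map $\iota:\mathbb R^\ell\to U(w)$, $\iota(y)=f_{\mathbf j}(e^{y_1}q_1,\dots,e^{y_\ell}q_\ell)$, is a diffeomorphism, and $f_Q(\Phi(t,y))=f_{\mathbf j}(\Gamma(\Phi(t,y)))=\iota(y)$. So $(t,u)\mapsto\Phi(t,\iota^{-1}(u))$ is the required homeomorphism $X\times U(w)\to Z$, and $f_Q$ maps the image of $(t,u)$ to $u$. \qed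

\subsection{Proof of Theorem~\ref{thm:extra}(3)}

If $\delta(Q)=w$, then $X$ is a closed ball of dimension $d-\ell$ by Proposition~\ref{prop:ball}, hence contractible.

Suppose $\delta(Q)\ne w$. Then $\emptyset$ is not interior, so $m_F\le d-\ell-1$ for all interior $F$, and $\dim X=\max_Fm_F<d-\ell$. This proves the converse statement. Since $p$ is in the image of $f_Q$, the set $X$ is nonempty, so $\Delta=\Delta(Q,w)$ has an interior face. By Theorem~\ref{thm:KM}(ii), $\Delta$ is a ball, and its boundary $\partial\Delta$ is the subcomplex of non-interior faces. Split the vertices of $L=\mathrm{sd}\,\Delta$, the nonempty faces of $\Delta$, into the set $V_0$ of interior faces and the set $V_1$ of the others, and let $L_0,L_1$ be the full subcomplexes of $L$ on $V_0$ and $V_1$. Then $L_1=\mathrm{sd}\,\partial\Delta$, and $L_0=\mathcal D(Q,w)$ by Lemma~\ref{lem:faces}, because all interior faces are nonempty.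

The space $|L|\setminus|L_1|$ deformation retracts onto $|L_0|$. Indeed, a point of $|L|$ with barycentric coordinates $(\lambda_v)$ lies outside $|L_1|$ if and only if $\sum_{v\in V_0}\lambda_v>0$, because $L_1$ is full. For such a point and $0\le s\le1$, multiply the coordinates $\lambda_v$ with $v\in V_1$ by $1-s$ and divide all coordinates by their new sum, which is positive. The point stays in its closed simplex and outside $|L_1|$, the points of $|L_0|$ are fixed, and at $s=1$ the point lies in $|L_0|$. By Theorem~\ref{thm:main}(b), $X\cong|L_0|$ is therefore homotopy equivalent to $|\Delta|\setminus|\partial\Delta|$, which is the interior of a ball. So $X$ is contractible. \qed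

\begin{thebibliography}{9}

\bibitem{Br60}
M.~Brown, Bull. AMS \textbf{66} (1960).

\bibitem{Br62}
M.~Brown, Ann. of Math. \textbf{75} (1962).

\bibitem{slides}
\emph{Fibers of Maps to Totally Nonnegative Spaces},
\texttt{https://app.icerm.brown.edu/}\allowbreak\texttt{assets/544/9925/}\allowbreak\texttt{9925\_5554\_Hersh\_}\allowbreak\texttt{091720251400\_Slides.pdf}.

\bibitem{KM}
Knutson and Miller, \emph{Subword complexes in Coxeter groups}, Adv. Math. \textbf{184} (2004).

\end{thebibliography}
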